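\title{Monotone complexity and a priori probability coincide on infinite sequences}

\begin{abstract}
A universal monotone machine assigns to a binary string or sequence $x$ an a priori probability $M(x)$ and two monotone complexities $Km_1(x)$ and $Km(x)$. On finite strings the difference between $-\log_2 M$ and $Km_1$ is unbounded, by a result of G\'acs. We prove that on infinite sequences the three quantities $-\log_2 M$, $Km_1$ and $Km$ coincide up to an additive constant. The proof is an online allocation of cylinders to the nodes of the binary tree. Space moves only downward, requests of nodes whose subtree is already full are refused, and a concave potential forces unusable fragments to leave the node that holds them.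
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\mathbb B=\{0,1\}$, let $\mathbb B^*$ be the set of finite binary strings and $\mathbb B^\infty$ the set of infinite binary sequences. We write $\ell(p)$ for the length of $p\in\mathbb B^*$ and $\epsilon$ for the empty string. The relation $y\sqsubseteq z$ means that $y$ is a prefix of $z$ (for infinite $y$ this means $y=z$), and $y\sqsubset z$ means that $y$ is a proper prefix. For $x\in\mathbb B^\infty$, $x_n$ is the prefix of length $n$. The \emph{cylinder} $[u]$ is the set of infinite sequences extending $u\in\mathbb B^*$, and $\lambda$ is the uniform measure on $\mathbb B^\infty$, so that $\lambda[u]=2^{-\ell(u)}$. Logarithms are to base $2$.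

A \emph{monotone machine} $T$ is a non-halting machine with a one-way read-only input tape and a one-way write-only output tape; it reads its input and prints its output bit by bit. For $\omega\in\mathbb B^\infty$, $T(\omega)\in\mathbb B^*\cup\mathbb B^\infty$ is the complete output on input $\omega$. For $p\in\mathbb B^*$, $T(p)$ is what $T$ prints when $p$ is on the input tape and $T$ is blocked forever if it tries to read bit number $\ell(p)+1$. We fix a monotone machine $W$ that is \emph{universal}: for every monotone machine $V$ there is $v\in\mathbb B^*$ with
\begin{equation}\label{eq:universal}
W(vp)=V(p)\qquad\text{for all }p\in\mathbb B^*\cup\mathbb B^\infty .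
\end{equation}
For $x\in\mathbb B^*\cup\mathbb B^\infty$ define, with $\min\emptyset=\infty$,
\begin{align*}
Km(x)&=\min\{\ell(p): p\in\mathbb B^*,\ x\sqsubseteq W(p)\},\\
Km_1(x)&=\min\{\ell(p): p\in\mathbb B^*,\ x\sqsubseteq W(p\omega)\text{ for all }\omega\in\mathbb B^\infty\},\\
M(x)&=\lambda\{\omega\in\mathbb B^\infty: x\sqsubseteq W(\omega)\}.
\end{align*}
Thus $Km(x)$ is the length of the shortest input from which $W$ prints $x$ without asking for more, $Km_1(x)$ is the length of the shortest input that guarantees $x$ whatever follows, and $M(x)$, the \emph{universal} or \emph{a priori probability}, is the probability that $W$ prints $x$ from fair coin flips. We write $f\stackrel{+}{\le}g$ if $f\le g+O(1)$ with a constant independent of the argument, and $f\stackrel{+}{=}g$ if both $f\stackrel{+}{\le}g$ and $g\stackrel{+}{\le}f$.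

For a machine that is not universal the three definitions can be far apart on a single infinite sequence. If the machine forever reads a bit and prints $0$, then the empty input guarantees the output $0^\infty$, but no finite input produces it. If the machine, in round $n=1,2,\dots$, reads $n+1$ bits and prints $1$ when all of them are $1$ and $0$ otherwise, then it prints $0^\infty$ with probability at least $1-\sum_{n\ge1}2^{-n-1}=\frac12$, but every finite input has a continuation on which a $1$ is printed. For the universal machine it is known that for all $x\in\mathbb B^*\cup\mathbb B^\infty$
\[
-\log M(x)\stackrel{+}{\le}Km_1(x)\stackrel{+}{\le}Km(x)\stackrel{+}{\le}-\log M(x)+\log Km(x),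
\]
and G\'acs showed that the difference between $-\log M(x)$ and $Km_1(x)$ is unbounded for $x\in\mathbb B^*$. His proof does not imply any relation between these two quantities for $x\in\mathbb B^\infty$. The following problem comes from \cite{PLC}.

\medskip\noindent\textbf{Problem.} For each of the relations $-\log M(x)\stackrel{+}{=}Km_1(x)$, $Km_1(x)\stackrel{+}{=}Km(x)$ and $-\log M(x)\stackrel{+}{=}Km(x)$, decide whether it holds for all $x\in\mathbb B^\infty$ for which these quantities are finite.
\medskip

Either answer can be guessed. An infinite sequence is the limit of its prefixes, and for these the gap is unbounded. On the other hand, the events $\{\omega:W(\omega)=x\}$ are disjoint for different $x\in\mathbb B^\infty$, so $\sum_x M(x)\le1$, and counting leaves room for pairwise disjoint cylinders $[p_x]$ with $\ell(p_x)=\lceil-\log M(x)\rceil$. The question is whether one machine can find such an assignment while it sees only approximations from below to the numbers $M(x_n)$, whose decreasing limit is $M(x)$. It can.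

\begin{theorem}\label{thm:main}
There is a constant $c$ such that for every $x\in\mathbb B^\infty$
\[
-\log M(x)\le Km_1(x)\le Km(x)\le-\log M(x)+c .
\]
Hence $-\log M(x)\stackrel{+}{=}Km_1(x)\stackrel{+}{=}Km(x)$ on $\mathbb B^\infty$, and all three relations of the problem hold.
\end{theorem}

Section~\ref{sec:reduction} reduces the last inequality to a problem of allocating cylinders to the nodes of the binary tree. Section~\ref{sec:small} treats four small instances, each of which forces one feature of the allocation. The allocation is defined in Section~\ref{sec:construction}, its invariants are proved in Section~\ref{sec:invariants}, and the proof is completed in Section~\ref{sec:atoms}. Section~\ref{sec:consequences} draws consequences.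

\section{Reduction to an allocation problem}\label{sec:reduction}

\subsection*{The first two inequalities}

\begin{lemma}\label{lem:infinite}
Let $T$ be a monotone machine and $p\in\mathbb B^*$ with $T(p)$ infinite. Then $T(p\omega)=T(p)$ for all $\omega\in\mathbb B^\infty$, and $T(u)=T(p)$, where $u\sqsubseteq p$ is the part of $p$ that $T$ reads.
\end{lemma}

\begin{proof}
A machine that is blocked has made finitely many steps and printed finitely many bits. So $T$ is never blocked on $p$, and its computation is the same on every input that extends $u$.
\end{proof}

In particular, for $x\in\mathbb B^\infty$ the value $Km(x)$ does not change if one requires in its definition that $W$ read all of $p$.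

Let $x\in\mathbb B^\infty$. If $W(p)=x$ with $p$ finite, then $W(p\omega)=x$ for all $\omega$ by Lemma~\ref{lem:infinite}; hence $Km_1(x)\le Km(x)$. If $W(p\omega)=x$ for all $\omega$, then $M(x)\ge\lambda[p]=2^{-\ell(p)}$; hence $-\log M(x)\le Km_1(x)$. If $M(x)=0$, these inequalities make all three quantities infinite. It remains to prove $Km(x)\le-\log M(x)+c$ when $M(x)>0$.

\subsection*{Approximating $M$ from below}

From now on elements of $\mathbb B^*$ on the output side are called \emph{nodes}. Of the machine $W$ we retain only a monotone approximation of $M$ on nodes.

\begin{definition}\label{def:admissible}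
A sequence of functions $\mu_s\colon\mathbb B^*\to\mathbb Q$, $s=0,1,2,\dots$, is \emph{admissible} if $(s,z)\mapsto\mu_s(z)$ is computable and nondecreasing in $s$, and for all $s$ and $z$
\begin{equation}\label{eq:semi}
\mu_s(z)\ge\mu_s(z0)+\mu_s(z1),\qquad \mu_s(\epsilon)\le1,\qquad \mu_s(z)=0\ \text{ if }\ell(z)>s .
\end{equation}
We put $\mu(z)=\lim_s\mu_s(z)$ for $z\in\mathbb B^*$ and $\mu(x)=\lim_n\mu(x_n)$ for $x\in\mathbb B^\infty$.
\end{definition}

Induction on decreasing length gives $\mu_s\ge0$. Therefore $\mu_s(z)$ does not increase when $z$ is extended and $0\le\mu_s\le1$, so both limits exist, and $\mu(z)\ge\mu(z0)+\mu(z1)$. We call $\mu_s(z)$ the \emph{mass} of $z$ at stage $s$, and $x\in\mathbb B^\infty$ an \emph{atom} if $\mu(x)>0$.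

\begin{lemma}\label{lem:approx}
There is an admissible sequence with $\mu(x)=M(x)$ for all $x\in\mathbb B^*\cup\mathbb B^\infty$.
\end{lemma}

\begin{proof}
Let $A_s(z)$ be the set of $\omega\in\mathbb B^\infty$ such that $W$ on the finite input $\omega_s$ prints an extension of $z$ within $s$ steps. Put $\mu_s(z)=\lambda A_s(z)$ for $\ell(z)\le s$ and $\mu_s(z)=0$ for $\ell(z)>s$. The set $A_s(z)$ is a union of cylinders $[u]$ with $\ell(u)=s$ that are found by running $W$ on all such $u$, so $\mu_s(z)$ is a computable rational. On $\omega_{s+1}$ the machine behaves as on $\omega_s$ until it is blocked on $\omega_s$, so $A_s(z)\subseteq A_{s+1}(z)$. The sets $A_s(z0)$ and $A_s(z1)$ are disjoint subsets of $A_s(z)$, which gives \eqref{eq:semi}. The union of the $A_s(z)$ over $s$ is $\{\omega:z\sqsubseteq W(\omega)\}$, so $\mu(z)=M(z)$. For infinite $x$ the set $\{\omega:W(\omega)=x\}$ is the intersection of the decreasing sets $\{\omega:x_n\sqsubseteq W(\omega)\}$, so $M(x)=\lim_nM(x_n)=\mu(x)$.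
\end{proof}

\begin{theorem}\label{thm:machine}
For every admissible sequence $(\mu_s)$ there is a monotone machine $V$ such that for every $x\in\mathbb B^\infty$ with $\mu(x)>0$ there is $p\in\mathbb B^*$ with $V(p)=x$ and $\ell(p)\le23-\log\mu(x)$.
\end{theorem}

Theorem~\ref{thm:main} follows: take $V$ for the sequence of Lemma~\ref{lem:approx} and $v$ as in \eqref{eq:universal}; then $W(vp)=x$ and $Km(x)\le-\log M(x)+23+\ell(v)$.

\subsection*{Machines from allocations}

We describe $V$ by telling, at each time, how much output each input sequence has earned.

\begin{definition}\label{def:allocation}
An \emph{allocation} is a computable sequence of pairs $(\mathcal P_t,\mathrm{loc}_t)$, $t=0,1,2,\dots$, where $\mathcal P_t$ is a partition of $\mathbb B^\infty$ into finitely many cylinders, called \emph{cells}, and $\mathrm{loc}_t$ assigns a node to each cell, its \emph{location}, such that $\mathcal P_{t+1}$ refines $\mathcal P_t$ and $\mathrm{loc}_t(\alpha)\sqsubseteq\mathrm{loc}_{t+1}(\alpha)$ for all $\alpha\in\mathbb B^\infty$. Here $\mathrm{loc}_t(\alpha)$ is the location of the cell containing $\alpha$.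
\end{definition}

So cells may be cut but not glued, and space moves down the tree but never up or sideways.

\begin{lemma}\label{lem:machine}
For every allocation there is a monotone machine $V$ with the following property. Let $x\in\mathbb B^\infty$ and $L\ge0$, and suppose that for infinitely many $n$ there are a time $t_n$ and a cell $[u_n]\in\mathcal P_{t_n}$ with $\ell(u_n)\le L$ and location $x_n$. Then $V(p)=x$ for some $p$ with $\ell(p)=L$.
\end{lemma}

\begin{proof}
The machine keeps the string $u$ of bits read so far and works in rounds $t=0,1,2,\dots$. In round $t$ it reads further bits as long as $\mathrm{loc}_t$ is not constant on $[u]$, a decidable condition because $\mathcal P_t$ is finite. Then it extends its output to the common value of $\mathrm{loc}_t$ on $[u]$. This is possible: for $\alpha\in[u]$ the output printed before is $\mathrm{loc}_{t-1}(\alpha)$, a prefix of $\mathrm{loc}_t(\alpha)$.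

Extend each $u_n$ by zeros to a string of length $L$. There are finitely many such strings, so one of them, $p$, occurs for all $n$ in an infinite set $N$. For $n\in N$ the cylinder $[p]$ lies in one cell of $\mathcal P_{t_n}$, located at $x_n$. Different $n\in N$ give different locations of the points of $[p]$, hence different times, so the $t_n$ are unbounded. Since the partitions refine each other, $[p]$ lies in one cell of $\mathcal P_t$ for all $t\le t_n$, hence for all $t$. Let $y_t$ be the location of that cell. The $y_t$ are nondecreasing and $y_{t_n}=x_n$ for $n\in N$, so they converge to $x$. On input $p$ the machine does not read once $u=p$, so it is never blocked, and after round $t$ its output is the value of $\mathrm{loc}_t$ on $[u]\supseteq[p]$, which is $y_t$. Thus $V(p)=x$.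
\end{proof}

The lemma asks for little. We need not follow a particular cell, and finitely many prefixes of $x$ may get nothing. The task is now to build from $(\mu_s)$ an allocation in which, for every atom $x$, infinitely many prefixes $x_n$ are at some time the location of a cell of measure at least $2^{-23}\mu(x)$.

\section{Four small cases}\label{sec:small}

We rescale the measure: the \emph{size} of a set $A\subseteq\mathbb B^\infty$ is $|A|=32\lambda(A)$, so $|[u]|=2^{5-\ell(u)}$, and we have space of size $32$ for mass at most $1$. A number is \emph{dyadic} if it is an integer power of $2$. Free space must be kept in a form from which a cylinder of any dyadic size can be cut as long as the total suffices.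

\begin{definition}
A \emph{lump} is a finite nonempty set of disjoint cylinders of pairwise distinct sizes. Its size $|L|$ is the sum of these sizes.
\end{definition}

\begin{lemma}\label{lem:cut}
Let $L$ be a lump and $a\le|L|$ dyadic. Then the largest cylinder of $L$ has size at least $a$, and a cylinder of size $a$ can be cut out of $L$, by subdividing one of its cylinders, so that the rest is a lump of size $|L|-a$ (or nothing, if $|L|=a$).
\end{lemma}

\begin{proof}
Distinct powers of two sum to less than twice the largest one, $g$. So $a\le|L|<2g$, and $a\le g$ since both are dyadic. Let $I$ be the smallest cylinder of $L$ of size at least $a$. If $|I|=a$, remove $I$. Otherwise halve $I$ repeatedly into cylinders of sizes $|I|/2,\dots,4a,2a,a,a$ and remove one of size $a$. By the choice of $I$ the sizes $a,2a,\dots,|I|/2$ did not occur in $L$.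
\end{proof}

Every \emph{cut} below is a cut as in Lemma~\ref{lem:cut}; the rest keeps the name of the lump. Space not yet given to a node is the \emph{reserve}. It starts as the lump $\{[\epsilon]\}$, changes only by cuts, and so remains one lump while nonempty; its cells have location $\epsilon$.

Masses are rounded down to powers of $Q=2^{16}$. The \emph{class} of $z$ at stage $s\ge1$ is
\[
\kappa_s(z)=\max\{i\in\mathbb Z:Q^i\le\mu_s(z)\}\qquad(-\infty\text{ if }\mu_s(z)=0),
\]
and $\kappa_0=-\infty$. It is at most $0$, nondecreasing in $s$, and it does not increase when $z$ is extended. We say that $z$ \emph{requests class $i$ at stage $s$} if $i=\kappa_s(z)>\kappa_{s-1}(z)$. In each stage the requests are treated in order of increasing length.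

\subsection*{Independent clients}
Forget the tree and let clients $1,2,\dots$ have masses $m_s(n)$, nondecreasing in $s$, with limits $m(n)$ of sum at most $1$. Serve each request of class $i$ by cutting a cylinder of size $Q^i$ from the reserve. Client $n$ receives at most one cylinder of each size $Q^i\le m(n)$, in total less than $2m(n)$. So the reserve keeps size above $30$, no cut fails, and the last cylinder of client $n$ has size at least $m(n)/Q$.

\subsection*{One ray}
Let $\mu_s(z)=0$ unless $z$ has the form $0^n$. Now all clients share the same mass, and they must share the space. When $0^n$ requests class $i$, move to $0^n$ all cylinders of size at most $Q^i$ held by shorter nodes; if $0^n$ then has no cylinder of size $Q^i$, cut one from the reserve. Suppose this cut occurs at stage $s$. The longer nodes have not been treated at this stage, so their cylinders have size at most $Q^k$ with $k=\kappa_{s-1}(0^n)<i$. Hence no cylinder of size $Q^i$ was held anywhere before, each size is cut at most once, and the total is below $2$. Let $Q^i<\mu(0^\infty)\le Q^{i+1}$. Each $0^n$ at some stage first reaches a class $r\ge i$ and then holds a cell of size $Q^r\ge Q^i=2^{5-L}$ with $L=5-16i$. Lemma~\ref{lem:machine} gives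 a program for $0^\infty$ of length $5-16i\le21-\log\mu(0^\infty)$. Two features survive in the general case: a request absorbs the smaller pieces above it, and as a result the pieces on a path are sorted, the larger ones nearer the root.

\subsection*{Mass that splits}
Let $\mu_s(z)=2^{-\ell(z)}$ for $\ell(z)\le s$ and apply the rule of the ray, with prefixes in place of shorter nodes. Each of the $Q^j$ nodes of length $16j$ obtains a cylinder of size $Q^{-j}$ and keeps it, because its proper extensions have class below $-j$. Each such level consumes space $1$, and the reserve runs out. So a request must be served, when possible, by cutting up the space that a prefix holds. A cylinder then wears down to a lump, and a node must accept a lump that has kept a fixed fraction of its size.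

\subsection*{Mass that arrives from below}
Let $y_1,\dots,y_{Q^N}$ be the strings of length $16N$ in lexicographic order and let $\mu_s(z)$ be $Q^{-N}$ times the number of $a\le s-16N$ with $z\sqsubseteq y_a$. A node $z$ of length $16j$ requests class $-j$ at the stage $s_z$ at which its last leaf $z1\cdots1$ appears. Fix $\gamma>0$ and suppose an allocation serves all these requests, in the sense that during stage $s_z$ some cell $I_z$ of size at least $\gamma Q^{-j}$ is located at $z$. Let $Z$ be the set of nodes of length $16j$, $1\le j\le N$, that do not end with $1^{16}$. The cells $I_z$, $z\in Z$, are disjoint. For incomparable $z,z'$ this holds since the locations of a point form a chain. For $z\sqsubset z'$ the node $z'$ is not of the form $z1\cdots1$, so $s_{z'}<s_z$, and a point located at $z'$ cannot be at $z$ later. Level $j$ contributes $(Q-1)Q^{j-1}\cdot\gamma Q^{-j}$, so the total is at least $\gamma N(1-1/Q)$, which exceeds $32$ for large $N$. Hence some requests must be refused. We shall refuse a request of class $i$ at $z$ when space of size more than $Q^i$ already lies below $z$. For an atom $x$ this will happen at finitely many prefixes only, because the mass that leaves the path of $x$ below $x_n$ tends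 to $0$.

\section{The allocation}\label{sec:construction}

\subsection*{What has to be controlled}

Let $F(z)$ be the size of the space held by the node $z$ (the reserve is not counted), and let $D(z)=\sum_{z'\sqsupseteq z}F(z')$ be the size of the space in the subtree of $z$. The reserve survives if $D(z)\le C\mu_s(z)$ with a constant $C<32$ leaving room for one more cut. If $z$ holds nothing, this bound passes from $z0$ and $z1$ to $z$ by \eqref{eq:semi}. If $z$ holds something, however little, the sum $F(z)+D(z0)+D(z1)$ loses at each level, and we need a direct bound. The refusal rule makes $D(z)$ small at the moment a request of $z$ is served. Afterwards $D(z)$ grows only when a request below $z$ is served from above $z$, because the lumps at $z$ are too small for it. So we must bound the total size of the requests that pass over a piece of space before that piece has left its node.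

We group lumps into \emph{bundles}; a bundle made for a request of class $k$ has rank $k$, size about $Q^k$, and a clock that adds up the sizes of the requests passing over it. The aim is that a bundle of rank $k$ is empty before its clock exceeds $4Q^k$. To this end a request of size $b=Q^{k-j}$ that passes over the bundle takes a part of it along. If we knew only that the bundle has size about $Q^k$, that part would have to be of size about $b$; as a request can pass over bundles of arbitrarily many ranks, it would collect much more than $b$. The remedy is to control, besides the size, the concave quantity $\psi(B)=\sum_{L\in B}\sqrt{|L|}$. If $\psi(B)\le2Q^{k/2}$ and all lumps of $B$ are smaller than $b$, then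
\[
\sum_{L\in B}|L|\le\sqrt b\,\psi(B)\le2Q^{k-j/2}.
\]
A bundle that is passed over is therefore much smaller than $Q^k$, and to empty it in about $Q^j$ passes, that is, with clock about $Q^jb=Q^k$, it is enough to remove about $\eta=Q^{k-j/2}/Q^j=bQ^{-j/2}$ each time. Both $\eta$ and $\sqrt\eta$ decay geometrically in $j$, so the new bundle again has size about $b$ and potential about $\sqrt b$.

\subsection*{States and events}

A \emph{bundle} $B$ is a finite set of disjoint lumps together with a \emph{rank} in $\mathbb Z$, a birth time, and a \emph{clock} $\tau(B)$, which is $0$ at birth. Put
\[
|B|=\sum_{L\in B}|L|,\qquad\psi(B)=\sum_{L\in B}\sqrt{|L|}.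
\]
A bundle that becomes empty is deleted. In a \emph{state}, finitely many nodes each hold a finite set of bundles, and the cylinders of all their lumps together with those of the reserve partition $\mathbb B^\infty$. In the initial state everything is reserve. Bundles are ordered by $\prec$: smaller rank first, and among equal ranks older first. At most one bundle is born at a time, so the order is total.

\medskip\noindent\textbf{Event of rank $i$ at node $w$.} Put $b=Q^i$.
\begin{itemize}
\item[(E1)] \emph{Absorb.} All bundles of rank at most $i$ held by proper prefixes of $w$ are moved to $w$, keeping rank, birth time and clock.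
\item[(E2)] \emph{Test.} If some lump held by $w$ now has size at least $b/4$, the event ends.
\item[(E3)] \emph{Create.} Consider the bundles held by proper prefixes of $w$; all have rank above $i$. The \emph{source} is the $\prec$-first of them that has a lump of size at least $b$, and the reserve if there is none. The bundles $\prec$-before the source (all of them, if the source is the reserve) are \emph{bypassed}; their lumps have size less than $b$. For each bypassed $B$, of rank $i+j$ with $j\ge1$, increase $\tau(B)$ by $b$, put $\eta=bQ^{-j/2}=b2^{-8j}$, let $S$ be the set of lumps of $B$ of size at most $\eta$, and \emph{push}: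
\begin{itemize}
\item[(P1)] if $\sum_{L\in S}\sqrt{|L|}\ge\sqrt\eta$, remove lumps of $S$ from $B$ one by one until the sum of $\sqrt{|L|}$ over the removed lumps is at least $\sqrt\eta$;
\item[(P2)] otherwise remove all lumps of $S$, and if $B$ has a lump of size above $\eta$, also cut a cylinder of size $\eta$ out of one such lump.
\end{itemize}
Finally cut a cylinder of size $b$ out of the source, from a lump of size at least $b$. This cylinder is the \emph{main lump} of a new bundle of rank $i$ held by $w$; its other lumps are the lumps removed in the pushes and the cylinders cut in (P2), each taken as a lump.
\end{itemize}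
Remaining choices are made by any fixed computable rule. After an event of rank $i$ the node $w$ holds a lump of size at least $Q^i/4$, by (E2) or (E3). A bundle changes its node only in (E1), as a whole; it loses space only in (E3), as source or by a push; it never gains space, so $|B|$ and $\psi(B)$ never increase. Figure~\ref{fig:event} shows an event.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small,scale=0.95]
\draw[thick] (1.5,0) -- (11.4,0);
\fill (1.5,0) circle (2pt) node[below] {$\epsilon$};
\fill (11.4,0) circle (2pt) node[below] {$w$};
\node[draw] (r) at (0.2,0.6) {reserve};
\node[draw] (u) at (2.5,0.6) {untouched};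
\node[draw] (s) at (4.5,0.6) {source};
\node[draw] (b) at (6.5,0.6) {bypassed};
\node[draw] (a) at (9.0,0.6) {absorbed};
\node[draw] (n) at (11.4,0.6) {held by $w$};
\draw[->] (a.east) -- (n.west);
\draw[->] (b.north) to[bend left=38] node[below] {pushed parts} (11.1,0.9);
\draw[->] (s.north) to[bend left=48] node[above] {cylinder of size $Q^i$} (11.7,0.9);
\node at (4.5,-0.4) {rank $>i$};
\node at (9.0,-0.4) {rank $\le i$};
\end{tikzpicture}
\caption{An event of rank $i$ at node $w$ that creates a bundle. The boxes are the bundles held by proper prefixes of $w$, drawn along the path from the root $\epsilon$ to $w$; ranks decrease toward $w$. Bundles of rank at most $i$ move to $w$ whole. Bundles of higher rank whose lumps are all smaller than $Q^i$ and that precede the source are bypassed and give up small parts. The source gives one cylinder of size $Q^i$; if no bundle can, the reserve does.}\label{fig:event}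
\end{figure}

A cylinder of size $\eta$ can be cut only from a lump of size at least $\eta$. This is the reason for the two kinds of push: small lumps move whole, in an amount measured by $\psi$.

\begin{lemma}\label{lem:push}
Let $B$, of rank $k=i+j$, be bypassed at an event of rank $i$, with $b=Q^i$ and $\eta=bQ^{-j/2}$.
\begin{itemize}
\item[(a)] The parts taken from $B$ satisfy $\sum\sqrt{|L|}\le2\sqrt\eta$ and $\sum|L|\le2\eta$.
\item[(b)] If $B$ is nonempty afterwards, then $\psi(B)$ has decreased by at least $b/(2Q^{k/2})$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) In (P1) the sum of roots is below $\sqrt\eta$ before the last lump is removed, and the last term is at most $\sqrt\eta$. In (P2) the lumps of $S$ contribute less than $\sqrt\eta$ and the cut cylinder $\sqrt\eta$. Every part has size at most $\eta$, so $|L|\le\sqrt\eta\sqrt{|L|}$, and the sizes sum to at most $\sqrt\eta\cdot2\sqrt\eta$.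

(b) Since $\sqrt b=Q^{i/2}$, we have $\eta/(2\sqrt b)=bQ^{-j/2}Q^{-i/2}/2=b/(2Q^{k/2})$. In (P1) the decrease is at least $\sqrt\eta$, and $\sqrt\eta\ge\eta/(2\sqrt b)$ because $\eta\le b$. In (P2), as $B$ remains nonempty, a lump of size $r$ with $\eta<r<b$ was cut, and
\[
\sqrt r-\sqrt{r-\eta}=\frac{\eta}{\sqrt r+\sqrt{r-\eta}}\ge\frac{\eta}{2\sqrt r}\ge\frac{\eta}{2\sqrt b}.\qedhere
\]
\end{proof}

\begin{example}\label{ex:push}
Measure sizes in units of $Q^{-2}$. Start from the initial state with an event of rank $0$ at $\epsilon$; it creates a bundle $A$ with one lump of $Q^2$ units. Now perform events at pairwise incomparable nonempty nodes $w_0,w_1,\dots$, of rank $-2$ at $w_0$ and of rank $-1$ at the others. Nothing is absorbed, and (E3) is always reached. At $w_0,\dots,w_{Q-1}$ the source is $A$, and its lump shrinks to $Q^2-1-(Q-1)Q=Q-1=65535$ units. This is too small for the next requests, of $b=Q$ units, so from $w_Q$ on $A$ is bypassed and the source is the reserve. Here $j=1$ and $\eta=256$ units. In $255$ bypasses (P2) cuts $256$ units each and leaves $65535-255\cdot256=255$ units. At the next bypass this lump belongs to $S$, and (P2) removes it whole. So $A$ is deleted after $256$ bypasses, with clock $256\,Q^{-1}=2^{-8}$,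 and $\epsilon$ holds nothing. Without pushes the lump of $Q-1$ units would stay at $\epsilon$ through any number of further events of rank $-1$.
\end{example}

\subsection*{Schedule}

At stage $s=1,2,\dots$ process all nodes $z$ with $\ell(z)\le s$ in order of increasing length. To process $z$ means: if $i=\kappa_s(z)>\kappa_{s-1}(z)$ and at this moment $D(z)\le Q^i$, perform the event of rank $i$ at $z$; otherwise do nothing. Each processing of a node is one \emph{step}.

The only action that could fail is the cut of size $b$ from the reserve; all other cuts are made from lumps that are large enough by definition. A \emph{reached state} is a state after finitely many steps none of which failed. Apart from this, the process is computable. All data are finite and rational, except that the choice between (P1) and (P2) and the stopping rule in (P1) need the sign of a number $\theta=\sum_{a=1}^n\varepsilon_a\sqrt{r_a}$ with rational $r_a>0$ and $\varepsilon_a=\pm1$. This sign is decidable. The product of $X-\sum_a\pm\sqrt{r_a}$ over all choices of signs is a polynomial in $X,r_1,\dots,r_n$, so it has computable rational coefficients, and $\theta$ is a root. Divide by the highest power of $X$ to get coefficients $c_0\ne0,c_1,\dots,c_d$.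 A nonzero root with $|\theta|<1$ satisfies $|c_0|\le|\theta|\sum_{a\ge1}|c_a|$. This yields a computable $\delta>0$ with $\theta=0$ or $|\theta|\ge\delta$, and an approximation of $\theta$ within $\delta/3$ decides the sign.

\section{Invariants}\label{sec:invariants}

All statements in this section concern reached states. At the end we deduce that no step fails.

\subsection*{Ranks are sorted along paths}

\begin{lemma}\label{lem:ranks}
\begin{itemize}
\item[(i)] Every rank held by $z$ is at most the rank of the last event at $z$. In particular, in stage $s$, before $z$ is processed, these ranks are at most $\kappa_{s-1}(z)$.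
\item[(ii)] If $z\sqsubset z'$ hold bundles of ranks $k$ and $k'$ respectively, then $k>k'$. Consequently, on a set of nodes linearly ordered by $\sqsubseteq$ (a \emph{chain}), all bundles of a given rank are held by a single node.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Bundles come to $z$ only at events at $z$, with rank at most that of the event. An event at $z$ in stage $s'$ has rank $\kappa_{s'}(z)>\kappa_{s'-1}(z)$, so the ranks of events at $z$ strictly increase, and those before stage $s$ are at most $\kappa_{s-1}(z)$.

(ii) We use induction over events. Consider an event of rank $i$ at $w$ in stage $s$. Nodes other than $w$ receive no bundle, so only pairs containing $w$ need attention. After the event the proper prefixes of $w$ hold ranks above $i$, by (E1), and $w$ holds ranks at most $i$, by (i). Let $v\sqsupset w$ hold a bundle of rank $k'$. A bundle that was at $w$ before, or was absorbed from some $y\sqsubset w$, was held by a proper prefix of $v$ and has rank above $k'$ by induction. For a new bundle, of rank $i$, note that $v$ is longer than $w$ and not yet processed in stage $s$; so $k'\le\kappa_{s-1}(v)\le\kappa_{s-1}(w)<i$.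
\end{proof}

\subsection*{Bundles are small, short-lived and few}

The next three bounds support each other. Few bundles of each rank are bypassed, so a new bundle has small potential; small potential bounds the clock; and many bundles of one rank at one node would give the oldest of them a large clock.

\begin{lemma}\label{lem:bundles}
In every reached state:
\begin{itemize}
\item[(a)] each bundle $B$ of rank $k$ has, at birth and hence always, $|B|\le2Q^k$ and $\psi(B)\le2Q^{k/2}$;
\item[(b)] each bundle $B$ of rank $k$ has $\tau(B)\le4Q^k$;
\item[(c)] each node holds at most $7$ bundles of each rank.
\end{itemize}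
\end{lemma}

\begin{proof}
We use induction over events. For the state after an event we prove (a) from (c) for the state before it, then (b) from (a), then (c) from (b).

(a) Let the event have rank $i$ and create a bundle $B$; put $b=Q^i$. By Lemma~\ref{lem:ranks}(ii) and (c) before the event, at most $7$ bundles of each rank $i+j$ are bypassed. For such a bundle $\eta=b\,256^{-j}$ and $\sqrt\eta=\sqrt b\,16^{-j}$. Lemma~\ref{lem:push}(a) gives
\[
\psi(B)\le\sqrt b+\sum_{j\ge1}14\sqrt b\,16^{-j}=\Bigl(1+\frac{14}{15}\Bigr)\sqrt b,\qquad
|B|\le b+\sum_{j\ge1}14\,b\,256^{-j}=\Bigl(1+\frac{14}{255}\Bigr)b .
\]

(b) A bundle $B$ present in the state was nonempty after each of its bypasses. By Lemma~\ref{lem:push}(b), each increase of $\tau(B)$ by some $b$ lowered $\psi(B)$ by at least $b/(2Q^{k/2})$, and $\psi(B)$ never rose. So $\tau(B)/(2Q^{k/2})$ is at most the potential at birth, which is at most $2Q^{k/2}$.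

(c) First, two bundles of rank $k$ held by different nodes are never held by one node later. Otherwise some event at a node $w$ unites them, and just before it both are held by prefixes of $w$, at different nodes, against Lemma~\ref{lem:ranks}(ii). Hence two bundles of rank $k$ that are together now have been together since the birth of the younger one.

Let a node hold bundles $B_0,B_1,\dots,B_m$ of rank $k$, in order of birth, and let $E_l$ be the event that created $B_l$. Fix $l$ with $1\le l<m$. Right after $E_l$ the main lump of $B_l$ has size $Q^k$. Right after $E_{l+1}$ the bundle $B_l$ is together with $B_{l+1}$ at the node of that event; as (E3) moves no bundle, it was there after (E1). The event $E_{l+1}$ has rank $k$ and did not end in (E2), so at that moment the main lump of $B_l$ had size below $Q^k/4$ or was gone. Thus $B_l$ lost more than $\frac34Q^k$ at events strictly between $E_l$ and $E_{l+1}$. At such an event, of rank $i<k$ and with $b=Q^i$, the bundle $B_l$ loses $b$ if it is the source and at most $2\eta\le2b/256<b$ if it is bypassed. In both cases $B_0$, which is held by the same node and satisfies $B_0\prec B_l$, precedes the source and is bypassed, so $\tau(B_0)$ grows by $b$. Hence $\tau(B_0)$ grows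 by more than $\frac34Q^k$ between $E_l$ and $E_{l+1}$. Summing over $l$ and using (b) we get $\frac34(m-1)Q^k\le4Q^k$, so $m-1\le16/3$, $m\le6$, and there are at most $7$ bundles.
\end{proof}

Part (c) is where the test (E2) and the rule ``older first'' are used: the first makes a new bundle of rank $k$ appear only after the previous one has worn down, and the second charges this wear to the clock of the oldest.

\begin{corollary}\label{cor:chain}
The bundles of rank at most $r$ held by the nodes of a chain have total size less than $15Q^r$.
\end{corollary}

\begin{proof}
By Lemmas~\ref{lem:ranks}(ii) and \ref{lem:bundles} the total is at most $\sum_{k\le r}7\cdot2Q^k=14Q^r/(1-1/Q)<15Q^r$.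
\end{proof}

\subsection*{Space is bounded by mass}

\begin{lemma}\label{lem:account}
In every state reached during stage $s$, $D(z)\le26\,\mu_s(z)$ for every node $z$.
\end{lemma}

\begin{proof}
Nodes of length above $s$ have not been processed, so $D=0$ for them. We use induction on decreasing length. If $z$ holds nothing, then
\[
D(z)=D(z0)+D(z1)\le26\bigl(\mu_s(z0)+\mu_s(z1)\bigr)\le26\mu_s(z).
\]

Let $z$ hold a bundle $B$, of rank $k$, and let $r$ be the rank of the last event at $z$. Then $B$ has been at $z$ since the end of that event, $k\le r$ by Lemma~\ref{lem:ranks}(i), and $Q^r\le\mu_s(z)$. Just before that event $D(z)\le Q^r$, by the schedule. Absorption added less than $15Q^r$, by Corollary~\ref{cor:chain}, and a new bundle at most $2Q^r$. So $D(z)\le18Q^r$ right after the event.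

An event at $w$ moves space from proper prefixes of $w$ and from the reserve to $w$. If $w$ does not extend $z$, neither $w$ nor its prefixes lie in the subtree of $z$, and $D(z)$ is unchanged. So only the later events at nodes $w\sqsupset z$ matter. Take one, of rank $i$, with $b=Q^i$. It did not absorb $B$, so $k>i$. By Lemma~\ref{lem:ranks}(ii) the bundles at proper prefixes of $z$ have rank above $k$, so they are not absorbed either, and (E1) moves space only inside the subtree of $z$. If the event ends in (E2), $D(z)$ is unchanged. Otherwise there are two cases.

\emph{The source is held by $z$ or an extension of $z$.} The bundles at proper prefixes of $z$ have larger rank than the source and are not bypassed. All moved space comes from the subtree of $z$, and $D(z)$ is unchanged.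

\emph{The source is held by a proper prefix of $z$, or is the reserve.} Then $B$, held by the proper prefix $z$ of $w$, precedes the source, since a bundle at a proper prefix of $z$ has rank above $k$. So $B$ is bypassed and $\tau(B)$ grows by $b$, while $D(z)$ grows by at most the size of the new bundle, which is at most $2b$.

The total growth of $D(z)$ since the last event at $z$ is therefore at most $2\tau(B)\le8Q^k\le8Q^r$, and $D(z)\le26Q^r\le26\mu_s(z)$.
\end{proof}

The rule ``smaller rank first'' enters in the case distinction: together with Lemma~\ref{lem:ranks}(ii) it says that space is taken from the nearest prefix that can give it.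

\begin{proposition}\label{prop:runs}
No step fails. Let $\mathcal P_t$ consist of the cylinders of all lumps and of the reserve after step $t$, and let $\mathrm{loc}_t$ be the node holding the cylinder, or $\epsilon$ for the reserve. Then $(\mathcal P_t,\mathrm{loc}_t)$ is an allocation, and Lemmas~\ref{lem:ranks}, \ref{lem:bundles} and \ref{lem:account} hold after every step.
\end{proposition}

\begin{proof}
Let an event of rank $i$ at $w$ be due in a reached state in stage $s$. By Lemma~\ref{lem:account}, $D(\epsilon)\le26\mu_s(\epsilon)\le26$, so the reserve is a lump of size at least $6$. Absorption and pushes do not change it, and $Q^i\le\mu_s(w)\le1$, so Lemma~\ref{lem:cut} supplies the cylinder if the reserve is the source. By induction all steps succeed, and the process is computable. Cylinders are only subdivided, so the partitions refine each other. Space moves only from the reserve or from proper prefixes of $w$ to $w$, so locations are nondecreasing.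
\end{proof}

\section{Every atom is served}\label{sec:atoms}

\begin{proof}[Proof of Theorem~\ref{thm:machine}]
Let $V$ be the machine of Lemma~\ref{lem:machine} for the allocation of Proposition~\ref{prop:runs}. Let $x\in\mathbb B^\infty$ with $m=\mu(x)>0$, and choose $i$ with $Q^i<m\le Q^{i+1}$; then $i\le-1$. For $n\ge1$ we have $\mu(x_n)\ge m>Q^i$, so there is a first stage $s=s_n\ge1$ with $\kappa_s(x_n)\ge i$. Put $r=\kappa_s(x_n)$. Since $\mu_s(x_n)>0$ we have $n\le s$, so $x_n$ is processed in stage $s$, and $\kappa_{s-1}(x_n)<i\le r$. Thus $x_n$ requests class $r$. We show that for large $n$ the request is not refused, that is, $D(x_n)\le Q^r$ just before $x_n$ is processed.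

Let $o_l$ be the child of $x_l$ different from $x_{l+1}$. The subtree of $x_n$ consists of the nodes $x_l$ and the subtrees of the nodes $o_l$, $l\ge n$, so
\[
D(x_n)=\sum_{l\ge n}F(x_l)+\sum_{l\ge n}D(o_l).
\]
The space off the path is bounded by the mass that leaves the path. By Lemma~\ref{lem:account},
\[
\sum_{l\ge n}D(o_l)\le26\sum_{l\ge n}\mu(o_l)\le26\sum_{l\ge n}\bigl(\mu(x_l)-\mu(x_{l+1})\bigr)=26\bigl(\mu(x_n)-m\bigr),
\]
which tends to $0$ and is at most $\frac12Q^i$ for large $n$. The space on the path has low rank. The nodes $x_l$, $l\ge n$, are not yet processed in stage $s$, so by Lemma~\ref{lem:ranks}(i) their ranks are at most $\kappa_{s-1}(x_l)\le\kappa_{s-1}(x_n)\le i-1$, and Corollary~\ref{cor:chain} gives $\sum_{l\ge n}F(x_l)<15Q^{i-1}<\frac12Q^i$. Hence $D(x_n)\le Q^i\le Q^r$ for large $n$, and the event of rank $r$ at $x_n$ is performed.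

After it $x_n$ holds a lump of size at least $Q^r/4\ge Q^i/4=2^{16i-2}$. By Lemma~\ref{lem:cut} the largest cylinder $[u_n]$ of this lump, a cell located at $x_n$, has size $2^{5-\ell(u_n)}\ge2^{16i-2}$, that is, $\ell(u_n)\le7-16i$. Lemma~\ref{lem:machine} gives $p$ with $V(p)=x$ and $\ell(p)=7-16i$. Finally $\log m\le16(i+1)$, so $\ell(p)\le23-\log m$.
\end{proof}

This also completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
That $x$ is infinite is used twice: the mass $\mu(x_n)-m$ leaving the path becomes negligible only in the limit, and Lemma~\ref{lem:machine} tolerates finitely many refusals. A finite string has finitely many prefixes, and the argument does not exclude that the request of a given node is refused. Of the conditions \eqref{eq:semi}, the first gives the monotonicity of classes, the case of an empty node in Lemma~\ref{lem:account} and the telescoping sum above; the second protects the reserve; the third makes stages finite and starts the induction in Lemma~\ref{lem:account}. The value $Q=2^{16}$ makes $\eta$ dyadic and gives $14\sum_{j\ge1}Q^{-j/4}\le1$, which closes the induction in Lemma~\ref{lem:bundles}.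
\end{remark}

\section{Consequences}\label{sec:consequences}

\begin{corollary}[Maximality]
For every admissible sequence $(\mu_s)$ there is a constant $c_\mu$ with
\[
\mu(x)\le c_\mu2^{-Km(x)}\le c_\mu2^{-Km_1(x)}\le c_\mu M(x)\qquad\text{for all }x\in\mathbb B^\infty .
\]
Thus each of $2^{-Km}$, $2^{-Km_1}$ and $M$ is, up to a constant factor, the largest function on $\mathbb B^\infty$ of the form $x\mapsto\lim_n\mu(x_n)$.
\end{corollary}

\begin{proof}
Take $V$ from Theorem~\ref{thm:machine} and $v$ from \eqref{eq:universal}. For an atom $x$ we get $Km(x)\le23+\ell(v)-\log\mu(x)$, which is the first inequality with $c_\mu=2^{23+\ell(v)}$. The other two are in Theorem~\ref{thm:main}. By Lemma~\ref{lem:approx}, $M$ itself has the stated form, and by Theorem~\ref{thm:main} the three functions agree up to a constant factor.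
\end{proof}

Call $p\in\mathbb B^*$ \emph{exact} for $x\in\mathbb B^\infty$ if $W$ on $p$ reads all of $p$, never tries to read further, and prints $x$. Let $P(x)$ be the sum of $2^{-\ell(p)}$ over all $p$ exact for $x$.

\begin{corollary}[Coding theorem for infinite sequences]
$-\log P(x)\stackrel{+}{=}Km(x)$ on $\mathbb B^\infty$.
\end{corollary}

\begin{proof}
If $p$ is exact, then on an extension of $p$ the machine reads only $p$, so no proper extension of $p$ is exact. The cylinders of the exact programs for $x$ are therefore disjoint, and they lie in $\{\omega:W(\omega)=x\}$ by Lemma~\ref{lem:infinite}; hence $P(x)\le M(x)$. By the same lemma a shortest $p$ with $W(p)=x$ is read completely, so it is exact. Thus $2^{-Km(x)}\le P(x)\le M(x)\le2^c2^{-Km(x)}$.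
\end{proof}

\begin{corollary}[Computability]
For $x\in\mathbb B^\infty$ the following are equivalent: $M(x)>0$; $Km_1(x)<\infty$; $Km(x)<\infty$; $x$ is computable.
\end{corollary}

\begin{proof}
The first three are equivalent by Theorem~\ref{thm:main}. If $W(p)=x$ with $p$ finite, running $W$ on $p$ computes $x$. A computable $x$ is printed by a machine $V$ that reads nothing, and then $W(v)=V(\epsilon)=x$ by \eqref{eq:universal}.
\end{proof}

\begin{corollary}[Finite strings]
For $z\in\mathbb B^*$,
\[
Km(z)\le\inf\{-\log M(x):x\in\mathbb B^\infty,\ z\sqsubset x\}+O(1).
\]
\end{corollary}

\begin{proof}
If $z\sqsubset x$ and $W(p)=x$, then $z\sqsubseteq W(p)$, so $Km(z)\le Km(x)\le-\log M(x)+c$.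
\end{proof}

This cannot be strengthened to $Km(z)\stackrel{+}{\le}-\log M(z)$, since even $Km_1(z)\stackrel{+}{\le}-\log M(z)$ fails on $\mathbb B^*$ by the result of G\'acs quoted in Section~\ref{sec:intro}.

\begin{thebibliography}{1}
\bibitem{PLC}
\emph{Prefix-like complexities and computability in the limit},
\texttt{https://cris.brighton.ac.uk/ws/portalfiles/portal/380347/cmplgtm.pdf}
\end{thebibliography}
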